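# Newton polytopes of $F$-polynomials as indecomposable shard polytopes

## 1. Submodule polytopes and stability cones

Let $Q$ be a quiver without oriented cycles on the vertices $1,\dots,n$, and let $V$ be a real vector space with basis $\alpha_1,\dots,\alpha_n$. A representation $M$ of $Q$ over a field $k$ consists of finite-dimensional spaces $M_i$ and one linear map per arrow. Its dimension vector is $\dim M=\sum_i(\dim M_i)\alpha_i\in V$, and for $\varphi\in V^*$ we write $\varphi(M)=\varphi(\dim M)$. We attach to $M$ a polytope in $V$ and a cone in $V^*$:
$$\mathcal N(M)=\mathrm{conv}\{\dim L: L\subseteq M\},\qquad D^\circ(M)=\{\varphi:\varphi(M)=0,\ \varphi(L)<0\text{ for all }0\ne L\subsetneq M\}. \tag{1}$$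
Here $L$ runs over subrepresentations, which we also call submodules. If $\varphi\in D^\circ(M)$ we say that $M$ is $\varphi$-stable. The two objects are linked: when $\varphi\in D^\circ(M)$, the maximum of $\varphi$ over all submodules is $0$, and it is attained exactly at $0$ and at $M$. So $\varphi$ exposes the edge $[0,\dim M]$ of $\mathcal N(M)$.

**Example 1.** Take $Q: 2\to1$ and $M=(k\xrightarrow{\ 1\ }k)$. The submodules are $0$, the simple $S_1$, and $M$. So $\mathcal N(M)$ is the triangle with vertices $0,\alpha_1,\alpha_1+\alpha_2$, and $D^\circ(M)$ is the open ray $\varphi(\alpha_1+\alpha_2)=0$, $\varphi(\alpha_1)<0$.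

**Example 2.** Take $Q:1\leftarrow2\to3$ and $M$ with all $M_i=k$ and both maps the identity. The submodules are $0,S_1,S_3,S_1\oplus S_3,M$. So $\mathcal N(M)$ is a pyramid with apex $\alpha_1+\alpha_2+\alpha_3$ over the parallelogram with vertices $0,\alpha_1,\alpha_3,\alpha_1+\alpha_3$. The cone $D^\circ(M)$ is $\varphi(\alpha_1+\alpha_2+\alpha_3)=0$, $\varphi(\alpha_1)<0$, $\varphi(\alpha_3)<0$.

These objects answer a question about cluster algebras. Each cluster variable of a finite type cluster algebra has an $F$-polynomial, and this has a Newton polytope. On the other side, every lattice quotient of the weak order of a Weyl group gives a fan, whose walls are assembled from pieces of hyperplanes called shards. A shard polytope is a polytope whose normal fan contains one given shard among its walls, and otherwise uses only walls that this shard cannot avoid. Conjecture 154 of "Shard Polytopies" (http://www.lix.polytechnique.fr/~pilaud/documents/publications/PadrolPilaudRitter_shardPolytopes.pdf) says: in any finite type cluster algebra, Newton polytopes of $F$-polynomials are indecomposable shard polytopes. The context there is that type $A$ shard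 polytopes are Newton polytopes of $F$-polynomials of cluster variables with respect to acyclic initial seeds. The wording does not specify the initial seed; we read it for acyclic initial seeds and for non-initial cluster variables, those whose $F$-polynomial is not the constant $1$. In this reading the statement is true. The proof shows that $\mathcal N(M)$, for $M$ indecomposable, is the Newton polytope, and that the closure of $D^\circ(M)$ is the shard.

## 2. The Coxeter fan, shards and forcing

**Arrangement and weak order.** Let $\Phi$ be a finite (reduced) crystallographic root system with simple roots $\alpha_1,\dots,\alpha_n$ spanning $V$, with Weyl group $W$, $N=|\Phi^+|$, and $\mathrm{ht}$ the height of a root. The group acts on $V^*$ by $(w\varphi)(v)=\varphi(w^{-1}v)$. The Coxeter arrangement $\mathcal H$ lives in $V^*$: its hyperplanes are $H_\beta=\{\varphi:\varphi(\beta)=0\}$, $\beta\in\Phi^+$. The base chamber is $C=\{\varphi:\varphi(\alpha_i)>0\ \forall i\}$, and $wC=\{\varphi:\varphi(w\alpha_i)>0\ \forall i\}$. A positive root $\beta$ is negative on $wC$ exactly when $w^{-1}\beta<0$. In the (right) weak order, $x\le y$ means that every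 hyperplane separating $C$ from $xC$ separates $C$ from $yC$. Its covers are $x\lessdot xs_i$ with $x\alpha_i>0$; the chambers $xC$ and $xs_iC$ share a facet in $H_{x\alpha_i}$. We use the following textbook facts.

- $s_i$ permutes $\Phi^+\setminus\{\alpha_i\}$. The weak order is a lattice, and $w\mapsto ww_0$ is an anti-automorphism of it.
- The chambers whose closure contains a given $\varphi$ form a coset $uW_J$. Any two of them are joined by a gallery that crosses only walls containing $\varphi$.
- If $|J|=2$ and $u$ is minimal in $uW_J$, this coset is the interval $[u,t]$ with $t=uw_0(J)$. It is a polygon with two chains $u\lessdot a_1\cdots c_1\lessdot t$ and $u\lessdot a_2\cdots c_2\lessdot t$, and $a_1\vee a_2=t$, $c_1\wedge c_2=u$.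

The faces of the closed chambers form the Coxeter fan. A *wall* is a closed cone of codimension 1 in it. The relative interior of a wall $w\subset H$ meets no hyperplane other than $H$.

**Definition (shards, N. Reading).** Let $X$ be a codimension-2 intersection of hyperplanes of $\mathcal H$, let $\mathcal H_X$ be the set of hyperplanes containing $X$, and let $\Phi_X$ be the set of roots vanishing on $X$. The two *basic* hyperplanes of $\mathcal H_X$ are those that bound the region of $\mathcal H_X$ containing $C$. They belong to the two simple roots of $\Phi_X^+=\Phi_X\cap\Phi^+$, the *basic roots*. For every $X$ and every non-basic $H\in\mathcal H_X$, remove $X$ from $H$. The closures of the connected components of what remains of $H$ are the shards in $H$.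

A non-basic root of $\Phi_X^+$ is a combination of the two basic roots with positive integer coefficients, so its height is larger than both of theirs.

**Example 3.** In type $A_2$ the only $X$ is $0$. The roots $\alpha_1,\alpha_2$ are basic and $\theta=\alpha_1+\alpha_2$ is not. The shards are the two lines $H_{\alpha_1},H_{\alpha_2}$ and the two rays of $H_\theta$ given by $\varphi(\alpha_1)\le0$ and $\varphi(\alpha_1)\ge0$.

**Example 4.** In type $A_3$ let $\theta=\alpha_1+\alpha_2+\alpha_3$. The rank-2 systems in which $\theta$ is non-basic are those with positive roots $\{\alpha_1,\alpha_2+\alpha_3,\theta\}$ and $\{\alpha_1+\alpha_2,\alpha_3,\theta\}$; with $\alpha_2$ it spans a system of type $A_1\times A_1$, in which it is basic. On $H_\theta$ the removed lines are $\varphi(\alpha_1)=0$ and $\varphi(\alpha_3)=0$, so $H_\theta$ contains four shards, the quadrants given by the signs of $\varphi(\alpha_1),\varphi(\alpha_3)$. The quadrant $\varphi(\alpha_1)\le 0\le\varphi(\alpha_3)$ is cut by $H_{\alpha_2}$ into two walls, because there $\varphi(\alpha_2)=-\varphi(\alpha_1)-\varphi(\alpha_3)$ takes both signs. The quadrant where both values are $\le0$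 is the closure of $D^\circ(M)$ in Example 2.

*Walls and shards.* The components that define the shards of $H$ are open in $H$ and disjoint, so each is disjoint from the closure of every other. The relative interior of a wall $w\subset H$ meets no removed subspace, since each removed subspace of $H$ lies in another hyperplane. It therefore lies in one component and is disjoint from all other shards in $H$, and also from the shards in other hyperplanes. So each wall lies in exactly one shard. Relative interiors of walls are dense in $H$, and each of them that meets a component lies inside it. So each shard is the union of the walls it contains.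

**Congruences.** A lattice congruence is an equivalence relation compatible with $\vee$ and $\wedge$; its classes are intervals. We recall three facts. Each join-irreducible $j$ covers a unique $j_*$, the common facet of $jC$ and $j_*C$ lies in a unique shard $\Sigma(j)$, and $j\mapsto\Sigma(j)$ is a bijection onto the shards; in Example 3 the join-irreducibles are $s_1,s_2,s_1s_2,s_2s_1$. For a congruence $\equiv$, gluing the chambers in each class gives a complete fan, the quotient fan. The union of its walls is the union of the shards $\Sigma(j)$ over the $j$ not contracted. Now let $x\lessdot y$ with common wall $w$. If $x\not\equiv y$, then $w$ lies in a wall of the quotient fan. If $x\equiv y$, the relative interior of $w$ is interior to a glued cone. Hence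
$$x\not\equiv y\iff\text{the unique shard containing } w \text{ is uncontracted.}\tag{2}$$

**Definition (forcing, shard polytopes, indecomposability).** A shard $\Sigma$ *forces* $\Sigma'$ if every congruence that does not contract $\Sigma$ does not contract $\Sigma'$. A *shard polytope* for $\Sigma$ is a polytope $P\subset V$ such that the union of the walls of its normal fan contains $\Sigma$ and is contained in the union of the shards forced by $\Sigma$. A polytope $P$ is *indecomposable* if $P=Q+R$ implies that each of $Q,R$ is a translate of $\lambda P$ for some $\lambda\ge0$.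

Forcing is reflexive and transitive.

**Example 5.** In $A_2$ the classes $\{e,s_2,s_2s_1\}$ and $\{s_1,s_1s_2,w_0\}$ form a congruence: the map $x\mapsto1$ if $x\ge s_1$, $x\mapsto 0$ otherwise, preserves meets, and it preserves joins because $e,s_2,s_2s_1$ form a chain. It does not contract $H_{\alpha_1}$ and contracts the other shards. So $H_{\alpha_1}$ forces only itself, and the segment $[0,\alpha_1]$ is a shard polytope for it. The ray $\varphi(\theta)=0$, $\varphi(\alpha_1)\le0$ forces both lines, as Lemma 1 will show.

**Remark on maxima and minima.** For a polytope $P$ put $P^\varphi=\{v\in P:\varphi(v)=\max_P\varphi\}$. We take normal cones with respect to maxima. With minima every normal fan is negated. The removed subspaces are stable under $-1$, so $-\Sigma$ is a shard when $\Sigma$ is. Since $-wC=ww_0C$ and $w\mapsto ww_0$ is an anti-automorphism, negation maps quotient fans to quotient fans, so $\Sigma$ forces $\Sigma'$ iff $-\Sigma$ forces $-\Sigma'$. Thus "$P$ is a shard polytope for some shard" does not depend on the convention.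

## 3. $F$-polynomials at acyclic seeds, and the theorems

Let $B$ be an acyclic exchange matrix whose Cartan companion $A$, with $a_{ii}=2$ and $a_{ij}=-|b_{ij}|$ for $i\ne j$, is the Cartan matrix of $\Phi$ in the convention $a_{ij}=\langle\alpha_i^\vee,\alpha_j\rangle$. So $s_i\alpha_j=\alpha_j-a_{ij}\alpha_i$. We take principal coefficients at the initial seed $t_0$. Every seed $t$ has an exchange matrix $B_t$, $c$-vectors $c_{j;t}\in\mathbb Z^n$, and $F$-polynomials $F_{j;t}\in\mathbb Z[y_1,\dots,y_n]$; at $t_0$ these are $B$, the unit vectors, and $1$. We identify $m\in\mathbb Z^n$ with $\sum m_i\alpha_i$. Write $[a]_+=\max(a,0)$ and let $t'=\mu_k(t)$. Then, with $b_{ij}$ the entries of $B_t$,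
$$F_{k;t'}F_{k;t}=\prod_jy_j^{[c_{jk}]_+}\prod_iF_{i;t}^{[b_{ik}]_+}+\prod_jy_j^{[-c_{jk}]_+}\prod_iF_{i;t}^{[-b_{ik}]_+},\tag{3}$$
where $c_{jk}$ is the $j$-th coordinate of $c_{k;t}$ (Fomin–Zelevinsky, *Cluster algebras IV*, Prop. 5.1). Moreover $F_{i;t'}=F_{i;t}$ for $i\ne k$, $c_{k;t'}=-c_{k;t}$, and if $c_{k;t}$ has nonnegative coordinates, then
$$c_{j;t'}=c_{j;t}+[b_{kj}]_+\,c_{k;t}\qquad(j\ne k).\tag{4}$$

**Example 6 ($A_2$).** Let $b_{12}=1,b_{21}=-1$ and mutate in directions $1,2,1$. By (3) the new $F$-polynomials are $F_1=1+y_1$, $F_2=y_1y_2+F_1=1+y_1+y_1y_2$, and $F_3=(y_2+F_2)/F_1=1+y_2$. Their Newton polytopes are the segment $[0,\alpha_1]$, the triangle of Example 1, and the segment $[0,\alpha_2]$. The rays of the normal fan of the triangle are: in $H_\theta$ the ray $\varphi(\alpha_1)\le0$ (edge $[0,\theta]$), in $H_{\alpha_1}$ the ray $\varphi(\alpha_2)\le0$ (edge $[0,\alpha_1]$), and in $H_{\alpha_2}$ the ray $\varphi(\alpha_1)\ge0$ (edge $[\alpha_1,\theta]$). The first is a full shard. The other two are only halves of shards, which the definition of a shard polytope permits.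

**Example 7 ($B_2$).** Let $b_{12}=2$, $b_{21}=-1$, so $s_1\alpha_2=2\alpha_1+\alpha_2$ and $s_2\alpha_1=\alpha_1+\alpha_2$. Mutating in directions $1,2,1,2$ gives $F_1=1+y_1$, then $F_2=y_1^2y_2+(1+y_1)^2$, then $F_3=(y_1y_2+F_2)/F_1=1+y_1+y_1y_2$, and $F_4=(y_2+F_3^2)/F_2=1+y_2$; the last equality holds since both $y_2+F_3^2$ and $F_2(1+y_2)$ equal $(1+y_1)^2+y_2(1+2y_1+2y_1^2)+y_1^2y_2^2$. Here $\mathrm{Newt}(F_2)$ is the triangle with vertices $0,2\alpha_1,2\alpha_1+\alpha_2$.

**Theorem A.** There are an ordering $\beta_1,\dots,\beta_N$ of $\Phi^+$ and a labelling $F_1,\dots,F_N$ of the $F$-polynomials of the non-initial cluster variables such that $\mathrm{Newt}(F_m)$ is indecomposable and is a shard polytope for the shard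
$$\Sigma_{\beta_m}=\{\varphi\in H_{\beta_m}:\varphi(e)\le0\text{ for all exponents }e\text{ of }F_m\}.$$

**Theorem B.** Write $P_{\beta_m}=\mathrm{Newt}(F_m)$.

1. Every polytope $Q$ whose normal fan has all its walls in $\bigcup_\delta\Sigma_\delta$ is a translate of $\sum_\delta\lambda_\delta P_\delta$ with unique $\lambda_\delta\ge0$.
2. $\{\Sigma_\delta\}_{\delta\in\Phi^+}$, one shard in each hyperplane, is the set of uncontracted shards of a lattice congruence.
3. The shard polytopes for $\Sigma_\gamma$ are exactly the translates of $\sum\lambda_\delta P_\delta$, the sum over $\delta$ with $\Sigma_\delta$ forced by $\Sigma_\gamma$, with $\lambda_\delta\ge0$ and $\lambda_\gamma>0$. So $P_\gamma$ is the unique indecomposable shard polytope for $\Sigma_\gamma$ up to translation and positive scaling.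

Theorem A answers the question; Theorem B is not used in its proof.

How would one check such a statement directly? One would list the edges of $\mathrm{Newt}(F_m)$ and their normal cones, as in Example 6. For indecomposability one would compare edge lengths across triangular 2-faces: in a decomposition $P=Q+R$ the three edges of a triangle shrink by the same factor. In Example 2 the base is a parallelogram, which is itself a sum of two segments, so only the four triangular faces carry information. The comparison needs the list of 2-faces of each polytope, which we do not have for general $\Phi$; and a list of edges does not say which shards force which. The next section uses instead one linear relation between edge lengths, at each codimension-2 cone, and reads forcing off the same relation.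

## 4. Edge lengths on walls and the balance relation

Let $F$ be a codimension-2 cone of the Coxeter fan and $X=\mathrm{span}\,F$. The chambers whose closure contains $F$ form a polygon $[u,t]$ as in Section 2. Let $\delta_1,\dots,\delta_r$ be the roots of $\Phi_X^+$ in the order in which the first chain crosses their hyperplanes; the second chain crosses them in reverse order. Let $w_i,w_i'\subset H_{\delta_i}$ be the walls crossed on the first and second chain. As $u$ is minimal, $uC$ and $C$ lie in the same region of $\mathcal H_X$, so $\delta_1,\delta_r$ are the basic roots. The *basic walls* at $F$ are $w_1,w_1',w_r,w_r'$.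

**Lemma 1.** If a basic wall at $F$ lies in $\Sigma$ and a non-basic wall at $F$ lies in $\Sigma'$, then $\Sigma'$ forces $\Sigma$, and $\Sigma'$ lies in the hyperplane of a root of larger height.

*Proof.* The height statement was noted in Section 2. For forcing, let $\equiv$ contract $\Sigma$; we show that it contracts $\Sigma'$. By (2) a top or bottom cover of the polygon is contracted. Up to symmetry and duality, $u\equiv a_1$. Then $a_2=u\vee a_2\equiv a_1\vee a_2=t$, so the whole chain from $a_2$ to $t$ is contracted. In particular $c_2\equiv t$, so $u=c_1\wedge c_2\equiv c_1\wedge t=c_1$, and the chain from $u$ to $c_1$ is contracted. These two chains contain all non-basic covers, so $\Sigma'$ is contracted by (2). $\square$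

**Definition (deformation, edge length).** A *deformation* is a polytope $P$ whose normal fan coarsens the Coxeter fan: for each chamber $D$ there is a vertex $v_D$ with $P^\varphi=\{v_D\}$ for all $\varphi\in D$. If a wall $w\subset H_\gamma$ separates $D$, where $\gamma>0$, from $D'$, its edge length $\ell_P(w)$ is defined by $v_D-v_{D'}=\ell_P(w)\gamma$.

*This is meaningful.* Let $\varphi\in\mathrm{relint}\,w$. Each vertex of $P^\varphi$ is $P^{\varphi+\varepsilon\psi}$ for a generic $\psi$ and small $\varepsilon>0$, so it is $v_D$ or $v_{D'}$; both lie in $P^\varphi$ by continuity. Thus $P^\varphi=[v_{D'},v_D]$. All $\varphi\in w$ take equal values on $v_D$ and $v_{D'}$, and $w$ spans $H_\gamma$, so $v_D-v_{D'}\in\mathbb R\gamma$. Evaluating at a point of $D$ gives $\ell_P(w)\ge0$.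

*The walls of the normal fan.* Their union is the set of $\varphi$ for which $P^\varphi$ is not a point, and we claim that it is the union of the $w$ with $\ell_P(w)>0$. If $\varphi\in w$ and $\ell_P(w)>0$, then $P^\varphi$ contains $v_D\ne v_{D'}$. If $\varphi$ is in no such $w$, the chambers whose closures contain $\varphi$ are connected through walls containing $\varphi$, so they have the same $v_D$. All vertices of $P^\varphi$ are among these $v_D$, so $P^\varphi$ is a point.

*Additivity and translates.* Vertices add, so $\ell_{P+Q}=\ell_P+\ell_Q$. Every vertex of $P$ is some $v_D$, and the differences $v_D-v_{D'}$ are determined by $\ell_P$ along galleries, so $\ell_P=\ell_Q$ iff $P$ and $Q$ are translates.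

*Balance.* Computing $v_{uC}-v_{tC}$ along both chains at $F$ gives
$$\sum_{i=1}^r\ell(w_i)\delta_i=\sum_{i=1}^r\ell(w_i')\delta_i.\tag{5}$$
We call a real function $\ell$ on walls *balanced* if (5) holds at every $F$. Linear combinations of functions $\ell_P$ are balanced.

**Example 8.** For $P=\mathrm{Newt}(F_2)$ in Example 7, with $F=\{0\}$ and $\delta=(\alpha_1,\,2\alpha_1+\alpha_2,\,\alpha_1+\alpha_2,\,\alpha_2)$, the lengths are $(0,1,0,0)$ on the first chain and $(2,0,0,1)$ on $w_1',\dots,w_4'$. Balance says $2\alpha_1+\alpha_2=2\cdot\alpha_1+1\cdot\alpha_2$.

**Lemma 2.** Let $\ell$ be balanced and not constant on the walls in a shard $\Sigma$. Then there is a shard $\Sigma'$ forcing $\Sigma$, in the hyperplane of a root of larger height, with $\ell\not\equiv0$ on $\Sigma'$.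

*Proof.* Let $\Sigma\subset H$ be the closure of the component $U$. Since $U$ is a component of the complement in $H$ of subspaces of codimension 1 in $H$, it is convex, and it contains the relative interiors of the walls in $\Sigma$. Join points in the relative interiors of two walls of $\Sigma$ by a segment in $U$. Its endpoints lie on no hyperplane other than $H$, so it crosses each other hyperplane at most once. For a generic choice it avoids all cones of codimension at least $3$. So it passes only through relative interiors of walls and of codimension-2 cones. As $\ell$ is not constant, some segment of this kind passes through a point of $\mathrm{relint}\,F$, for a codimension-2 cone $F$, from one wall to another with a different value of $\ell$. The hyperplanes through that point all contain $X=\mathrm{span}\,F$, so these are the two walls at $F$ in $H$. Since $\mathrm{relint}\,F$ meets $U$, the subspace $X$ was not removed from $H$, so $H$ is basic in $\mathcal H_X$. If $\ell$ vanished on all non-basic walls at $F$, then (5) and the linear independence of $\delta_1,\delta_r$ would give $\ell(w_1)=\ell(w_1')$ and $\ell(w_r)=\ell(w_r')$, a contradiction.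 So $\ell\ne0$ on a non-basic wall at $F$. Let $\Sigma'$ be its shard and apply Lemma 1. $\square$

**Proposition 3.** For each $\gamma\in\Phi^+$ let $\Sigma_\gamma\subset H_\gamma$ be a shard, $w_\gamma\subset\Sigma_\gamma$ a wall, and $P_\gamma$ a deformation, such that (i) $\ell_{P_\gamma}$ vanishes on walls not in $\bigcup_\delta\Sigma_\delta$; (ii) $\ell_{P_\gamma}(w_\delta)=1$ if $\gamma=\delta$ and $0$ otherwise. Then:

(a) $P_\gamma$ is a shard polytope for $\Sigma_\gamma$, and $\ell_{P_\gamma}=1$ on all walls in $\Sigma_\gamma$;

(b) $P_\gamma$ is indecomposable;

(c) every deformation $Q$ with $\ell_Q=0$ on walls outside $\bigcup_\delta\Sigma_\delta$ is a translate of $\sum_\delta\ell_Q(w_\delta)P_\delta$.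

*Proof.* **Step 1: climbing in height.** This step turns a nonzero value of $\ell$ anywhere into a nonzero value at one of the test walls $w_\delta$. Claim: *let $\ell$ be balanced, zero on walls outside $\bigcup\Sigma_\delta$, and $\ell\not\equiv0$ on a shard $\Sigma$. Then there is $\delta$ such that $\ell$ is constant and nonzero on $\Sigma_\delta$, so $\ell(w_\delta)\ne0$; $\Sigma_\delta$ forces $\Sigma$; and either $\Sigma=\Sigma_\delta$ or $\delta$ has larger height than the root of $\Sigma$.* As long as $\ell$ is not constant on the current shard, replace that shard by the one given by Lemma 2. Heights increase, so this stops at a shard on which $\ell$ is a nonzero constant. It contains a wall with $\ell\neq0$; this wall lies in some $\Sigma_\delta$ and in only one shard, so the final shard is $\Sigma_\delta$. Forcing is transitive.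

**Step 2: part (a).** We find which shards meet the walls of $P_\gamma$. Apply Step 1 to $\ell_{P_\gamma}$: by (ii) the $\delta$ obtained is always $\gamma$. So every shard containing a wall with $\ell_{P_\gamma}>0$ is forced by $\Sigma_\gamma$. If $\ell_{P_\gamma}$ were not constant on $\Sigma_\gamma$, Lemma 2 would give a shard in the hyperplane of a root of height $>\mathrm{ht}(\gamma)$ on which $\ell_{P_\gamma}\not\equiv0$. Step 1 applied to that shard produces $\delta=\gamma$, with height at least the height of that root, which is impossible. So $\ell_{P_\gamma}$ equals $\ell_{P_\gamma}(w_\gamma)=1$ on all walls in $\Sigma_\gamma$, and $\Sigma_\gamma$ lies in the union of the walls of the normal fan.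

**Step 3: part (c).** We show that the values at the $w_\delta$ determine $\ell_Q$. The function $\ell_Q-\sum_\delta\ell_Q(w_\delta)\ell_{P_\delta}$ is balanced, zero outside $\bigcup\Sigma_\delta$, and zero at every $w_\delta$. By Step 1 it is $0$. Equal length functions mean translates.

**Step 4: part (b).** We apply (c) to summands. Let $P_\gamma=Q+R$. Since $P_\gamma^\varphi=Q^\varphi+R^\varphi$, on every chamber $Q^\varphi$ and $R^\varphi$ are points, and they are constant there because there are finitely many vertices and chambers are connected. So $Q,R$ are deformations and $0\le\ell_Q\le\ell_{P_\gamma}$. By (i), (ii) and (c), $Q$ is a translate of $\ell_Q(w_\gamma)P_\gamma$; likewise $R$. $\square$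

It remains to produce such data with $P_\gamma$ the Newton polytopes. In Example 6 the walls crossed by $e\lessdot s_1\lessdot s_1s_2\lessdot w_0$ serve as test walls: the three polytopes have lengths $(1,0,0)$, $(0,1,0)$, $(0,0,1)$ on them.

## 5. Species and reflection functors

In types such as $B_2$ plain quivers are not enough, and we let the field depend on the vertex.

**Definition (species).** Let $d_i$ be positive integers with $d_ia_{ij}=d_ja_{ji}$, so $d_i|b_{ij}|=d_j|b_{ji}|$. The quiver $Q$ has an arrow $j\to i$ iff $b_{ij}>0$. Fix $k=\mathbb F_q$ and $D_i=\mathbb F_{q^{d_i}}$ in an algebraic closure. For an arrow $j\to i$ finite type gives $\min(|b_{ij}|,|b_{ji}|)=1$, so one of $d_i,d_j$ divides the other, and one of $D_i,D_j$ contains the other. Let $N_{ji}$ be the larger one as a $D_j$-$D_i$-bimodule. Then $\dim_{D_i}N_{ji}=|b_{ij}|$ and $\dim_{D_j}N_{ji}=|b_{ji}|$. A representation $M$ consists of finite-dimensional $D_i$-spaces $M_i$ and $D_i$-linear maps $M_j\otimes_{D_j}N_{ji}\to M_i$. Put $\dim M=\sum(\dim_{D_i}M_i)\alpha_i$ and $\hom=\dim_k\mathrm{Hom}$.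

Representations are the finite-dimensional modules of a finite-dimensional $k$-algebra. The definitions (1) and the word "stable" carry over, and $S_i$ denotes the simple module at $i$.

**Example 9.** In Example 7 we may take $d_1=1,d_2=2$, so $D_1=\mathbb F_q$, $D_2=\mathbb F_{q^2}$, with the arrow $2\to1$ and $N_{21}=\mathbb F_{q^2}$. Let $M_2=\mathbb F_{q^2}$, $M_1=\mathbb F_q^2$, and let $M_2\otimes N_{21}\cong\mathbb F_q^2\to M_1$ be an isomorphism. A submodule is either a subspace of $M_1$ with zero at vertex 2, or all of $M$. The dimension vectors are $0,\alpha_1,2\alpha_1,2\alpha_1+\alpha_2$, and $\mathcal N(M)=\mathrm{Newt}(F_2)$.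

**Euler form.** An extension of $M$ by a submodule $M'$ splits at every vertex, so it is given by a family of maps $M_j\otimes N_{ji}\to M'_i$. Any family occurs, and changing the splittings changes it by the image of $\bigoplus_i\mathrm{Hom}_{D_i}(M_i,M_i')$. This gives the exact sequence
$$0\to\mathrm{Hom}(M,M')\to\bigoplus_i\mathrm{Hom}_{D_i}(M_i,M'_i)\to\bigoplus_{j\to i}\mathrm{Hom}_{D_i}(M_j\otimes N_{ji},M'_i)\to\mathrm{Ext}^1(M,M')\to0,$$
hence $\hom(M,M')-\dim_k\mathrm{Ext}^1(M,M')=\langle\dim M,\dim M'\rangle_Q$ with
$$\langle x,y\rangle_Q=\sum_id_ix_iy_i-\sum_{j\to i}d_i|b_{ij}|x_jy_i.\tag{6}$$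
Its symmetrization $\langle x,y\rangle_Q+\langle y,x\rangle_Q$ is the $W$-invariant form with $(\alpha_i,\alpha_j)=d_ia_{ij}$. The sequence also shows that $S_s$ is projective if $s$ is a sink (no arrow leaves $s$), and injective if $s$ is a source.

For a sink $s$ let $\sigma_sQ$ be $Q$ with the arrows at $s$ reversed and dual bimodules; these are again the larger of the two fields. Then
$$\langle s_sx,s_sy\rangle_{\sigma_sQ}=\langle x,y\rangle_Q.\tag{7}$$
To check (7), write $x=x^\circ+x_s\alpha_s$ with $x^\circ$ free of $\alpha_s$, and likewise $y$. As $s$ is a sink of $Q$ and a source of $\sigma_sQ$,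
$$\langle x,y\rangle_Q=\langle x^\circ,y^\circ\rangle+d_sx_sy_s+y_s(x^\circ,\alpha_s),\qquad\langle x,y\rangle_{\sigma_sQ}=\langle x^\circ,y^\circ\rangle+d_sx_sy_s+x_s(\alpha_s,y^\circ).$$
Since $d_s(s_sx)_s=-d_sx_s-(x^\circ,\alpha_s)$, and likewise for $y$,
$$\langle s_sx,s_sy\rangle_{\sigma_sQ}=\langle x^\circ,y^\circ\rangle+(s_sx)_s\big(d_s(s_sy)_s+(\alpha_s,y^\circ)\big)=\langle x^\circ,y^\circ\rangle+(s_sx)_s(-d_sy_s)=\langle x,y\rangle_Q .$$

**Reflection functors** (V. Dlab, C. M. Ringel, *Indecomposable representations of graphs and algebras*, Mem. AMS 173, 1976). For a sink $s$, the functor $S_s^+$ with $(S_s^+M)_j=M_j$ for $j\ne s$ and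
$$(S_s^+M)_s=\ker\Big(\bigoplus_jM_j\otimes N_{js}\to M_s\Big)$$
is an equivalence from the representations of $Q$ without summand $S_s$ to the representations of $\sigma_sQ$ without summand $S'_s$, the simple at $s$. If $M$ has no summand $S_s$, the map to $M_s$ is onto (a complement of its image would split off). So the kernel has dimension $\sum_j|b_{sj}|\dim M_j-\dim M_s$, and $S_s^+$ acts on dimension vectors by $s_s$.

**Periodic reflection.** Number the vertices so that $j\to i$ implies $i<j$ (an *adapted order*). Then $1$ is a sink and $2,\dots,n,1$ is an adapted order for $\sigma_1Q$. So in the periodic sequence $1,\dots,n,1,\dots,n,\dots$ each vertex is a sink at its turn. We need that repeated reflection cannot keep a vector nonnegative. Let $c=s_n\cdots s_1$, an element of finite order. If $cx=x$, then $s_1x-x=s_2\cdots s_nx-x$ lies in $\mathbb R\alpha_1\cap\mathrm{span}(\alpha_2,\dots,\alpha_n)=0$. So $s_1x=x$ and $s_n\cdots s_2x=x$, and inductively all $s_ix=x$, so $x=0$. The sum of a $c$-orbit is fixed by $c$, so it is $0$. Hence for $x\ne0$ with nonnegative coordinates some $c^kx$ has a negative coordinate. For $\beta\in\Phi^+$ let $r(\beta)$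 be the first step at which the successive reflections make $\beta$ negative. Just before, the root is the simple root being reflected, so $r(\beta)$ determines $\beta$.

**Indecomposables are the positive roots.** Claim: *$\dim$ is a bijection from isomorphism classes of indecomposables to $\Phi^+$.* Apply the reflection functors successively to an indecomposable $M$. As long as the current module is not the simple $S_s$ at the sink being reflected, the next module is indecomposable with reflected dimension vector. This cannot go on forever, so just before some step $r$ the module is $S_s$. Thus $\dim M$ is a $W$-translate of a simple root with nonnegative coordinates, that is, a positive root; $r=r(\dim M)$; and $M$ is recovered from $r$ by the inverse equivalences. Conversely, for $\beta\in\Phi^+$ start with $S_s$ just before step $r(\beta)$ and apply the inverse equivalences. The intermediate dimension vectors are positive roots, so no intermediate module is the simple $S'_{s'}$ on which the inverse functor would be undefined, because its reflected dimension vector would be $-\alpha_{s'}$. The result has dimension vector $\beta$. Write $M_\beta$ for the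 indecomposable with dimension vector $\beta$, and $D^\circ(\beta)=D^\circ(M_\beta)$.

## 6. Directed orders and an adapted reduced word

**Definition (directed order).** A list $X_1,\dots,X_N$ of all indecomposables is *directed* if $\mathrm{Hom}(X_q,X_p)=0$ for $q>p$.

**Step 1: existence.** Ordering by increasing $r$ works. For $q>p$, after $r(\dim X_p)-1$ reflections $X_p$ is a simple projective $S_s$ and $X_q$ is an indecomposable $Y\not\cong S_s$. Hom-spaces are preserved, and a nonzero map $Y\to S_s$ would be a split epimorphism.

**Step 2: the first module.** We need that any directed order starts at a sink. Some indecomposable projective $P$ maps nontrivially to $X_1$, so $P\cong X_1$ by directedness. An indecomposable summand of $\mathrm{rad}\,P$ is smaller than $P$, so it is some $X_q$, $q>1$, with a nonzero map to $X_1$. So $\mathrm{rad}\,P=0$, and $X_1=S_{i_1}$ is simple projective; hence $i_1$ is a sink.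

**Step 3: iteration.** This step turns the list into a reduced word. Put $X_q'=S_{i_1}^+X_q$ for $q>1$. The list $X_2',\dots,X_N',S'_{i_1}$ is a directed order for $\sigma_{i_1}Q$: Hom-spaces between the $X_q'$ are preserved, and $S'_{i_1}$ is simple injective, so a nonzero map from it to an indecomposable is an isomorphism. Iterating gives $i_1,\dots,i_N$ and $Q_0=Q$, $Q_m=\sigma_{i_m}Q_{m-1}$ with $i_m$ a sink of $Q_{m-1}$. With $w_m=s_{i_1}\cdots s_{i_m}$,
$$\beta_m:=\dim X_m=w_{m-1}\alpha_{i_m}>0.\tag{8}$$
So each step increases the length, the $\beta_m$ are all the positive roots, and $s_{i_1}\cdots s_{i_N}$ is a reduced word of $w_0$. The positive roots made negative by $w_m^{-1}$ are $\beta_1,\dots,\beta_m$: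
$$\text{on }w_mC:\quad\varphi(\beta_q)<0\ (q\le m),\qquad\varphi(\beta_q)>0\ (q>m).\tag{9}$$

**Step 4: Hom-spaces.** We compute them from the Euler form. Reflecting $a-1$ times along the word turns $X_a$ into a simple projective, and Hom-spaces and the Euler form are preserved. So $\mathrm{End}(X_a)$ is a field, and
$$\hom(X_a,X_b)=\langle\beta_a,\beta_b\rangle_Q\ (a\le b),\qquad\hom(X_a,X_b)=0\ (a>b).\tag{10}$$

**Step 5: alternation.** For adjacent vertices $i,s$ the occurrences of $i$ and $s$ in the word alternate: a reflected vertex is a source, and becomes a sink again only after each neighbor has been reflected.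

In Example 6 the word is $1,2,1$, with $X_1=S_1$, $X_2=M_\theta$, $X_3=S_2$ and $\beta=(\alpha_1,\theta,\alpha_2)$.

## 7. Almost split sequences along the word

A *minimal right almost split map* $E\to Z$ ($Z$ indecomposable) is a minimal map that is not a split epimorphism and through which every map $Y\to Z$ that is not a split epimorphism factors. It exists over every finite-dimensional algebra. For projective $Z$ it is $\mathrm{rad}\,Z\to Z$. Otherwise its kernel $X$ is indecomposable, $0\to X\to E\to Z\to0$ is the almost split sequence, and every map from $X$ that is not a split monomorphism extends to $E$. For $2\to1$, the sequence $0\to S_1\to M_\theta\to S_2\to0$ is of this kind.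

For $1\le m\le N$ let $m^-(i)$ be the last $q<m$ with $i_q=i$, let $m^-=m^-(i_m)$, and set $X_{m^-(i)}=0$ (resp. $X_{m^-}=0$) if there is none. Put $E_m=\bigoplus_{i\ne i_m}X_{m^-(i)}^{|b_{i\,i_m}|}$.

**Lemma 4.** The minimal right almost split map to $X_m$ has source $\cong E_m$ and kernel $\cong X_{m^-}$. So there is an almost split sequence $0\to X_{m^-}\to E_m\to X_m\to0$ if $m^-$ exists; otherwise $X_m$ is projective with radical $E_m$.

*Proof.* Put $s=i_m$.

**Step 1: a root identity.** This gives the dimension vectors. Let $0\le p'<m$ be such that $s$ does not occur at positions $q$ with $p'<q<m$. Let $\omega_i$ be the basis of $V$ dual to the simple coroots. Then $\alpha_s=\sum_ia_{is}\omega_i$, and $w_q\omega_i=w_{q-1}\omega_i-\delta_{i,i_q}\beta_q$. Hence $w_{m-1}\alpha_s-w_{p'}\alpha_s=-\sum_{p'<q<m}a_{i_qs}\beta_q$. Each neighbor of $s$ occurs at most once in $(p',m)$, by alternation, so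
$$\beta_m=w_{m-1}\alpha_s=w_{p'}\alpha_s+\sum_{i\ne s,\ m^-(i)>p'}|b_{is}|\,\beta_{m^-(i)}.\tag{11}$$
If $m^-$ exists, take $p'=m^-$. All neighbors of $s$ occur in $(m^-,m)$ and $w_{m^-}\alpha_s=-\beta_{m^-}$, so $\beta_m+\beta_{m^-}=\dim E_m$.

**Step 2: a count of homomorphisms.** We show that $E_m$ and $X_{m^-}$ have the numerical behavior of an almost split sequence: for all $p$,
$$\hom(X_p,X_m)-\hom(X_p,E_m)+\hom(X_p,X_{m^-})=\delta_{pm}\dim_k\mathrm{End}(X_m).\tag{12}$$
For $p\ge m$ this is clear from (10). For $p\le m^-$ (when $m^-$ exists) all indices involved are $\ge p$, so by (10) the left side is $\langle\beta_p,\beta_m-\dim E_m+\beta_{m^-}\rangle_Q=0$. Let $p<m$ and let either $p>m^-$ or $m^-$ not exist. Then the third term is $0$, the summands of $E_m$ with index $<p$ contribute $0$, and (11) with $p'=p-1$ shows that the left side is $\langle\beta_p,w_{p-1}\alpha_s\rangle_Q$. By (7) and (8) this is $\langle\alpha_{i_p},\alpha_s\rangle_{Q_{p-1}}=0$, as $i_p\ne s$ is a sink of $Q_{p-1}$.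

**Step 3: comparison.** Now we identify the modules. Let $E\to X_m$ be the minimal right almost split map with kernel $K$. The image of $\mathrm{Hom}(X_p,E)\to\mathrm{Hom}(X_p,X_m)$ consists of the maps that are not split epimorphisms: everything if $p\ne m$, and $0$ if $p=m$, since $\mathrm{End}(X_m)$ is a field. So (12) holds with $(E,K)$ in place of $(E_m,X_{m^-})$. Subtracting, $\hom(X_p,E\oplus X_{m^-})=\hom(X_p,E_m\oplus K)$ for all $p$. The matrix $(\hom(X_p,X_q))$ is triangular with nonzero diagonal, so multiplicities agree and
$$E\oplus X_{m^-}\cong E_m\oplus K.$$
If $X_{m^-}\ne0$, it is not a summand of $E_m$, whose summands have indices $>m^-$. So it is a summand of $K$. Since $K$ is indecomposable or zero, $K\cong X_{m^-}$ and $E\cong E_m$.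

Let $X_{m^-}=0$ and suppose $K\ne0$. Then $X_m$ is not projective, $K$ is indecomposable, and $E\cong E_m\oplus K$. The component $K\to K$ of $K\to E$ is zero or invertible. If it is invertible, the almost split sequence splits, a contradiction. If it is zero, then $K$ embeds in $E_m$ and $X_m\cong(E_m/K)\oplus K$. By indecomposability $K\cong X_m$ and $E_m\cong K\cong X_m$, a contradiction, since the summands of $E_m$ have indices $<m$. So $K=0$ and $E\cong E_m$; as its kernel vanishes, this map belongs to a projective $X_m$, and $E_m\cong\mathrm{rad}\,X_m$. $\square$

## 8. One recursion for submodules and for $F$-polynomials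

Put $s_X(\varphi)=\max_{L\subseteq X}\varphi(L)$, the support function of $\mathcal N(X)$. For $L\subseteq A\oplus B$ we have $\dim L=\dim(L\cap A)+\dim(\text{image in }B)$, so $s_{A\oplus B}=s_A+s_B$.

**Lemma 5.** $s_{X_m}(\varphi)+s_{X_{m^-}}(\varphi)=\max\big(\varphi(\beta_m),\,s_{E_m}(\varphi)\big)$.

*Proof.* If $X_m$ is projective with radical $E_m$, its proper submodules are the submodules of $E_m$, and $X_{m^-}=0$. Otherwise let $0\to X\to E\to Z\to0$ be the almost split sequence with $Z=X_m$, so $X\cong X_{m^-}$ and $E\cong E_m$.

**Step 1: $\ge$.** We bound the right side. For $L\subseteq E$ we have $\varphi(L)=\varphi(L\cap X)+\varphi(\text{image in }Z)\le s_X+s_Z$. Also $s_X\ge0$ and $s_Z\ge\varphi(Z)$.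

**Step 2: $\le$.** We realize the left side. Let $L_X\subseteq X$, $L_Z\subseteq Z$ be maximizers.

- If $L_Z\ne Z$, the inclusion $L_Z\to Z$ is not a split epimorphism, so it lifts to $L_Z\to E$. The lift is injective with image meeting $X$ in $0$. The sum of $L_X$ and this image is a submodule of $E$ with dimension vector $\dim L_X+\dim L_Z$.
- If $L_Z=Z$ and $\varphi(L_X)=0$, the left side is $\varphi(Z)=\varphi(\beta_m)$.
- If $L_Z=Z$ and $L_X\ne0$, then $X\to X/L_X$ is not a split monomorphism, so it extends to $E\to X/L_X$. This is an epimorphism, and its kernel has dimension vector $\dim Z+\dim L_X$.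

If $L_X=0$ then $\varphi(L_X)=0$, so all cases are covered. $\square$

**Proposition 6.** The non-initial $F$-polynomials are $F_1,\dots,F_N$ with $\mathrm{Newt}(F_m)=\mathcal N(X_m)$.

*Proof.* **Step 1: mutating along the word.** We compute the seeds $t_m=\mu_{i_m}(t_{m-1})$. If $s$ is a sink, then $b_{is}\le0\le b_{sj}$ for all $i,j$, so $\mu_s$ only changes signs in row and column $s$. Hence $B_{t_m}$ has the same absolute values as $B$, and its quiver is $Q_m$. We claim $c_{j;t_m}=w_m\alpha_j$. Inductively, for $s=i_m$ we have $c_{s;t_{m-1}}=\beta_m>0$, so $c_{s;t_m}=-\beta_m=w_m\alpha_s$, and by (4) $c_{j;t_m}=w_{m-1}(\alpha_j+|b_{sj}|\alpha_s)=w_{m-1}s_s\alpha_j$ for $j\ne s$. With $F_m:=F_{i_m;t_m}$, (3) becomes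
$$F_mF_{m^-}=y^{\beta_m}+\prod_{i\ne i_m}F_{m^-(i)}^{|b_{i\,i_m}|},\tag{13}$$
where $F=1$ for absent indices.

**Step 2: support functions.** We convert (13) into a recursion for Newton polytopes; the difficulty is the division. By (13) each $F_m$ is a polynomial that can be written as a quotient of nonzero polynomials with nonnegative coefficients. For such a quotient $f=p/q$ put $h_f=h_p-h_q$, where $h_p,h_q$ are the support functions of the Newton polytopes. Newton polytopes of products add, so this is well defined and $h_{fg}=h_f+h_g$. Nonnegative coefficients do not cancel, so $h_{f+g}=\max(h_f,h_g)$. If $f$ is a polynomial, $\mathrm{Newt}(f)+\mathrm{Newt}(q)=\mathrm{Newt}(p)$, so $h_f$ is the support function of $\mathrm{Newt}(f)$. Therefore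
$$h_{F_m}+h_{F_{m^-}}=\max\Big(\varphi(\beta_m),\ \sum_{i\ne i_m}|b_{i\,i_m}|\,h_{F_{m^-(i)}}\Big).$$
By Lemma 5 and additivity of $s$, the functions $s_{X_m}$ satisfy the same recursion. By induction $h_{F_m}=s_{X_m}$, that is, $\mathrm{Newt}(F_m)=\mathcal N(X_m)$.

**Step 3: counting.** We show that nothing is missing. The componentwise largest exponents $\beta_m$ are distinct and nonzero, so we have $N$ distinct non-initial cluster variables. The diagram of $A$ is a forest. Mutations at sinks and sources do not change $A$, and they connect any orientation of a forest to any other, by induction: remove a leaf or isolated vertex $v$; follow a sequence for the rest; before mutating at the neighbor of a leaf $v$, mutate at $v$ if its edge points the wrong way (a leaf is always a sink or a source); at the end correct the edge at $v$ by mutating at $v$. So $B$ is connected to a bipartite exchange matrix with Cartan companion $A$, and the cluster variables are in bijection with the $n+N$ almost positive roots (Fomin–Zelevinsky, *Cluster algebras II*, Thm. 1.9). Exactly $N$ of them are non-initial. $\square$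

## 9. Stability cones and rank-2 subsystems

A module $M\ne0$ is $\varphi$-*semistable* if $\varphi(M)=0$ and $\varphi(L)\le0$ for all $L\subseteq M$. It is $\varphi$-stable if moreover $\varphi(L)<0$ for $0\ne L\subsetneq M$. A semistable module has a filtration with stable factors: a minimal nonzero submodule with $\varphi=0$ is stable, and the quotient by it is semistable or zero. If $f\ne0$ is an endomorphism of a stable $M$, then $\varphi(\mathrm{im}f)\le0$ and $\varphi(\mathrm{im}f)=-\varphi(\ker f)\ge0$. So $\varphi(\mathrm{im}f)=0$, and $f$ is onto, hence invertible. Thus stable modules are indecomposable, of the form $M_\gamma$ with $\varphi(\gamma)=0$. Put $\Phi_\varphi^+=\{\delta\in\Phi^+:\varphi(\delta)=0\}$.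

To place $D^\circ(\gamma)$ inside a single shard we must show that it avoids the removed subspaces. Suppose $\gamma=a\varepsilon+b\varepsilon'$ is non-basic, with $a,b>0$, and suppose that $M_\gamma$ is $\varphi$-stable with $\varphi(\varepsilon)=\varphi(\varepsilon')=0$. A natural attempt: since $(\gamma,\gamma)>0$, one of $(\gamma,\varepsilon),(\gamma,\varepsilon')$ is positive, say the first. Then $\langle\gamma,\varepsilon\rangle_Q+\langle\varepsilon,\gamma\rangle_Q>0$, so there is a nonzero map $M_\gamma\to M_\varepsilon$ or $M_\varepsilon\to M_\gamma$. Between non-isomorphic $\varphi$-stable modules there is none. But the argument stops here, because $M_\varepsilon$ is not known to be even semistable; $\varphi(\varepsilon)=0$ does not give it. For $2\to1$ and $\varphi(\alpha_1)=1$, $\varphi(\alpha_2)=-1$ we have $\varphi(\theta)=0$, while $S_1\subset M_\theta$ has $\varphi(S_1)=1$. The way around is to reflect $M_\gamma$ and $\varphi$ together until $\gamma$ becomes simple, where the claim is visible.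

**Lemma 7.** If $M_\gamma$ is $\varphi$-stable, then $\gamma$ is not a nonnegative linear combination of roots in $\Phi_\varphi^+\setminus\{\gamma\}$.

*Proof.* We prove this simultaneously for all species as in Section 5 (finite type, any acyclic orientation), all adapted orders, all $\varphi$ and all $\gamma$. To such data attach the pair $(|\mathrm{supp}\,\gamma|,\rho)$, where $\rho$ is the number $r(\gamma)$ of Section 5 computed in the full subquiver on $\mathrm{supp}\,\gamma$ with the induced order. We induct on this pair, lexicographically.

**Step 1: reduction to full support.** The roots occurring with positive coefficient in a nonnegative combination equal to $\gamma$ are supported on $\mathrm{supp}\,\gamma$; the submodules of $M_\gamma$ are the same over the subquiver; and the pair does not change on restriction. So assume that $\gamma$ has full support; then $\rho=r(\gamma)$. If $\gamma$ is simple, it is the only positive root, and the claim is clear. Otherwise let $s$ be the first vertex in the order, a sink. Then $0\ne S_s\subsetneq M_\gamma$, so $\varphi(\alpha_s)<0$. Let $M=M_\gamma$, $M'=S_s^+M=M_{s_s\gamma}$, and $\varphi'=\varphi\circ s_s$.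

**Step 2: stability survives reflection.** We show that $M'$ is $\varphi'$-stable, so that induction applies. First, $\varphi'(M')=\varphi(\gamma)=0$. Let $0\ne L'\subsetneq M'$. Put $L_j=L_j'$ for $j\ne s$ and $L_s=\mathrm{im}(\bigoplus_jL_j\otimes N_{js}\to M_s)$; this is a submodule $L\subseteq M$. The structure map out of $s$ in $M'$ corresponds by adjunction to the inclusion $M'_s\to\bigoplus_jM_j\otimes N_{js}$. Since $L'$ is a submodule,
$$L_s'\subseteq M'_s\cap\bigoplus_jL_j\otimes N_{js}=\ker\Big(\bigoplus_jL_j\otimes N_{js}\to L_s\Big),$$
whose dimension is $\sum_j|b_{sj}|\dim L_j-\dim L_s=(s_s\dim L)_s$. So $\dim L'=s_s\dim L-c\,\alpha_s$ with $c\ge0$, and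
$$\varphi'(L')=\varphi(L)+c\,\varphi(\alpha_s)\le0.$$
Equality forces $c=0$ and $\varphi(L)=0$, so $L\in\{0,M\}$ and $\dim L'=s_s\dim L\in\{0,\dim M'\}$, which is excluded.

**Step 3: carrying the combination over.** As $\alpha_s\notin\Phi_\varphi^+$ and $\varphi'(\alpha_s)=-\varphi(\alpha_s)\neq0$, $s_s$ maps $\Phi_\varphi^+$ bijectively onto $\Phi_{\varphi'}^+$. So a nonnegative combination giving $\gamma$ by roots of $\Phi_\varphi^+\setminus\{\gamma\}$ would give one for $s_s\gamma$ by roots of $\Phi_{\varphi'}^+\setminus\{s_s\gamma\}$. This contradicts the induction hypothesis for $\sigma_sQ$ with $s$ moved to the end of the order: either the support of $s_s\gamma$ is smaller than that of $\gamma$, or it is full and $\rho$ has dropped by $1$. $\square$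

## 10. The identity matrix of edge lengths and the proof of Theorem A

**Lemma 8.** For every module $X$, $\mathcal N(X)$ is a deformation. If $w\subset H_\gamma$ is a wall with $\ell_{\mathcal N(X)}(w)\ne0$, then $M_\gamma$ is $\varphi$-stable for all $\varphi\in\mathrm{relint}\,w$.

*Proof.* Since $\varphi(L+L')+\varphi(L\cap L')=\varphi(L)+\varphi(L')$, the submodules of $X$ maximizing $\varphi$ are closed under sum and intersection. Let $L_{\min}\subseteq L_{\max}$ be the extreme ones. If they differ, $L_{\max}/L_{\min}$ is semistable, so it has stable factors, whose dimension vectors are roots killed by $\varphi$. For $\varphi$ in an open chamber there are no such roots, so the maximizer is unique. There are finitely many dimension vectors, so the maximal one is locally constant, hence constant, on the chamber. So $\mathcal N(X)$ is a deformation. For $\varphi\in\mathrm{relint}\,w$ the only positive root killed is $\gamma$, so the only possible stable factor is $M_\gamma$. If $\ell(w)\ne0$, then $\mathcal N(X)^\varphi$ is a nondegenerate segment, so $L_{\min}\ne L_{\max}$ and $M_\gamma$ is $\varphi$-stable. $\square$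

The cone $D^\circ(\gamma)\subset H_\gamma$ is given by finitely many strict linear inequalities, so it is convex and open in $H_\gamma$.

**Lemma 9.** Let $w_{\beta_m}$ be the wall between $w_{m-1}C$ and $w_mC$ (it lies in $H_{\beta_m}$). Then $\mathrm{relint}\,w_{\beta_m}\subset D^\circ(\beta_m)$, and $\ell_{\mathcal N(X_p)}(w_{\beta_m})=\delta_{pm}$.

*Proof.* Let $\varphi\in\mathrm{relint}\,w_{\beta_m}$. By (9), $\varphi(\beta_q)$ is $<0$, $=0$, $>0$ for $q<m$, $q=m$, $q>m$ respectively. By directedness, the indecomposable summands of a submodule $0\ne L\subsetneq X_p$ are $X_q$ with $q<p$, and those of a nonzero quotient $X_p/L$ are $X_q$ with $q\ge p$.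

- If $p<m$, all $L\ne0$ have $\varphi(L)<0$, so the unique maximizer is $0$ and the length is $0$.
- If $p>m$, all $L\ne X_p$ have $\varphi(X_p/L)>0$, so the unique maximizer is $X_p$ and the length is $0$.
- If $p=m$, all $0\ne L\subsetneq X_m$ have $\varphi(L)<0$, so the maximizers are exactly $0$ and $X_m$. Thus $M_{\beta_m}$ is stable, the face is $[0,\beta_m]$, and $\ell=1$. $\square$

**Lemma 10.** $D^\circ(\gamma)$ lies in one component of $H_\gamma$ minus the removed subspaces. Let $\Sigma_\gamma$ be the corresponding shard. Then $w_\gamma\subset\Sigma_\gamma$, and $\ell_{\mathcal N(X)}$ vanishes on all walls outside $\bigcup_\delta\Sigma_\delta$ for every module $X$.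

*Proof.* $D^\circ(\gamma)\ne\emptyset$ by Lemma 9, and it is convex. If a subspace $Y\subset H_\gamma$ is removed, then $\gamma$ is non-basic in $\Phi_Y$, that is, a positive combination of the two basic roots, which differ from $\gamma$ and vanish on $Y$. By Lemma 7, $Y\cap D^\circ(\gamma)=\emptyset$. This gives the first claim, and then $w_\gamma\subset\Sigma_\gamma$ by Lemma 9. If $w\subset H_\delta$ is a wall with $\ell_{\mathcal N(X)}(w)\ne0$, then $\mathrm{relint}\,w\subset D^\circ(\delta)$ by Lemma 8, so $w\subset\Sigma_\delta$. $\square$

**Proof of Theorem A.** **Step 1: shard polytope and indecomposability.** We feed the data into the criterion. Set $P_{\beta_m}=\mathcal N(X_m)=\mathrm{Newt}(F_m)$ (Proposition 6). It is a deformation by Lemma 8; hypothesis (i) of Proposition 3 is Lemma 10, and (ii) is Lemma 9. So $\mathrm{Newt}(F_m)$ is indecomposable and is a shard polytope for $\Sigma_{\beta_m}$. By Proposition 6 these are all non-initial $F$-polynomials.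

**Step 2: the inequalities of $\Sigma_\gamma$.** We identify the shard with the closed stability cone. By Proposition 3(a), $\ell_{P_\gamma}=1$ on all walls in $\Sigma_\gamma$, so by Lemma 8 their relative interiors lie in $D^\circ(\gamma)$, and $\Sigma_\gamma\subseteq\overline{D^\circ(\gamma)}$. Conversely $\overline{D^\circ(\gamma)}\subseteq\Sigma_\gamma$ by Lemma 10. Since $D^\circ(\gamma)\ne\emptyset$, its closure is obtained by replacing strict by weak inequalities:
$$\Sigma_\gamma=\overline{D^\circ(\gamma)}=\{\varphi\in H_\gamma:\varphi\le0\text{ on }\mathcal N(M_\gamma)\}.\tag{14}$$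
For $\gamma=\beta_m$, $\mathcal N(M_\gamma)=\mathrm{Newt}(F_m)$ is the convex hull of the exponents of $F_m$, so this is the stated cone. $\square$

## 11. The lattice congruence behind the shards $\Sigma_\delta$ and the proof of Theorem B

**Part 1.** The aim is to apply Proposition 3(c). If all walls of the normal fan of $Q$ lie in $\bigcup\Sigma_\delta$, they lie in the union of the hyperplanes of $\mathcal H$. So $Q^\varphi$ is a point on each open chamber, constant there, and $Q$ is a deformation. If $\ell_Q(w)>0$, then $w\subset\bigcup\Sigma_\delta$; as $\mathrm{relint}\,w$ is disjoint from all shards but its own, $w$ lies in some $\Sigma_\delta$. So $\ell_Q=0$ outside $\bigcup\Sigma_\delta$, and Proposition 3(c) applies. If $Q$ is a translate of $\sum\lambda_\delta P_\delta$, then $\lambda_\delta=\ell_Q(w_\delta)$, so the $\lambda_\delta$ are unique.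

**Part 2, Step 1: what happens at one polygon.** We derive the local rule that a congruence must obey. First statement: *if a non-basic wall at $F$ lies in some $\Sigma_\delta$, all four basic walls at $F$ lie in $\bigcup_\varepsilon\Sigma_\varepsilon$.* Let $\varphi_0\in\mathrm{relint}\,F$ and $X=\mathrm{span}\,F$; the roots killed by $\varphi_0$ are those of $\Phi_X$. Since $\varphi_0\in\Sigma_\delta=\overline{D^\circ(\delta)}$, the module $M_\delta$ is $\varphi_0$-semistable. By Lemma 7 its stable factors have dimension vectors that are basic roots of $\Phi_X$, since a non-basic root is a positive combination of the two basic ones. As $\delta$ is non-basic, both basic roots $\varepsilon,\varepsilon'$ occur. So $\varphi_0\in D^\circ(\varepsilon)\cap D^\circ(\varepsilon')$. As $D^\circ(\varepsilon)$ is open in $H_\varepsilon$, it meets the relative interiors of both walls at $F$ in $H_\varepsilon$, so these lie in $\Sigma_\varepsilon$; likewise for $\varepsilon'$.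

Second statement: *the two walls at $F$ in a basic hyperplane $H$ lie in the same shard.* If a codimension-2 intersection $Y$ of hyperplanes contains a point of $\mathrm{relint}\,F$, every hyperplane containing $Y$ contains $X$, so $Y=X$. And $X$ is not removed from $H$. So a neighborhood in $H$ of a point of $\mathrm{relint}\,F$ lies in one component.

Let $\mathcal E$ be the set of covers of the weak order whose wall is not in $\bigcup\Sigma_\delta$. By the two statements, in every polygon $[u,t]$: if a bottom or top (basic) cover is in $\mathcal E$, then all side (non-basic) covers are in $\mathcal E$, and so is the opposite top or bottom cover, the other one in the same hyperplane. In particular: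

(P) if $u\lessdot a_1$ is in $\mathcal E$, then all covers of the chain from $a_2$ to $t$ are in $\mathcal E$; and dually.

**Part 2, Step 2: pushing covers up.** We show that joining with $z$ respects $\mathcal E$. Claim: *for a cover $x\lessdot y$ in $\mathcal E$ and $z\ge x$, there is a saturated chain from $z$ to $z\vee y$ with all covers in $\mathcal E$.* We use downward induction on $x$. If $z\ge y$ the chain is trivial, and if $z=x$ it is $x\lessdot y$. Otherwise choose $x\lessdot a\le z$. Then $a\ne y$, and $[x,a\vee y]$ is a polygon, a coset as in Section 2. By (P) its chain $a=b_0\lessdot\cdots\lessdot b_k=a\vee y$ has all covers in $\mathcal E$. By induction, applied to $b_i\lessdot b_{i+1}$ (with $b_i>x$) and $z\vee b_i\ge b_i$, there are saturated $\mathcal E$-chains from $z\vee b_i$ to $z\vee b_{i+1}$. Since $z\vee b_0=z$ and $z\vee b_k=z\vee y$, their concatenation goes from $z$ to $z\vee y$. Consequently, for every cover $x\lessdot y$ in $\mathcal E$ and every $z$, applying this to $x\vee z\ge x$ gives an $\mathcal E$-chain from $x\vee z$ to $y\vee z$. Dually, there is an $\mathcal E$-chain from $x\wedge z$ to $y\wedge z$.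

**Part 2, Step 3: the congruence.** We define it and check that it contracts exactly $\mathcal E$. Let $x\equiv y$ mean that $x$ and $y$ are connected by a path of covers in $\mathcal E$, traversed in either direction. By Step 2 this is a lattice congruence. Let $x\lessdot y$ with $x\equiv y$. Apply $\cdot\vee x$ to an $\mathcal E$-path from $x$ to $y$, replacing each cover by the chain of Step 2: we get an $\mathcal E$-path from $x$ to $y$ consisting of elements $\ge x$. Apply $\cdot\wedge y$: each cover $p\lessdot q$ of that path is replaced by an $\mathcal E$-chain in $[p\wedge y,q\wedge y]\subseteq[x,y]=\{x,y\}$. So we get an $\mathcal E$-path from $x$ to $y$ inside $\{x,y\}$, and $x\lessdot y$ is in $\mathcal E$. Thus $\equiv$ contracts exactly the covers in $\mathcal E$. By (2), and since every shard contains a wall, the uncontracted shards of $\equiv$ are exactly the $\Sigma_\delta$.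

**Part 3, Step 1: shard polytopes for $\Sigma_\gamma$ have the stated form.** Let $Q$ be a shard polytope for $\Sigma_\gamma$. By Part 2, $\equiv$ does not contract $\Sigma_\gamma$, so all shards forced by $\Sigma_\gamma$ are among the $\Sigma_\delta$, and Part 1 applies with $\lambda_\delta=\ell_Q(w_\delta)$. If $\lambda_\delta>0$, then $w_\delta$ lies in the union of the shards forced by $\Sigma_\gamma$; the relative interior of $w_\delta$ meets no shard other than $\Sigma_\delta$, so $\Sigma_\delta$ is forced. A point of $\mathrm{relint}\,w_\gamma$ lies in no wall other than $w_\gamma$, and the union of the walls of the normal fan of $Q$ contains $\Sigma_\gamma\supset w_\gamma$, so $\lambda_\gamma=\ell_Q(w_\gamma)>0$.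

**Part 3, Step 2: the converse.** We check that such sums are shard polytopes. The union of the walls of the normal fan of $\sum\lambda_\delta P_\delta$ is the union of those of the $P_\delta$ with $\lambda_\delta>0$, because lengths add and are nonnegative. It contains $\Sigma_\gamma$, since $\lambda_\gamma>0$, and by Proposition 3(a) and transitivity of forcing it lies in the union of the shards forced by $\Sigma_\gamma$.

**Part 3, Step 3: uniqueness.** We single out the indecomposable ones. By Theorem A, $P_\gamma$ is one. If $Q$ is an indecomposable shard polytope for $\Sigma_\gamma$, then by Step 1 its summand $\lambda_\gamma P_\gamma$ is a translate of a multiple of $Q$. The multiple is positive, since $P_\gamma$ is not a point and $\lambda_\gamma>0$. So $Q$ is a translate of a positive multiple of $P_\gamma$. This proves Theorem B. $\square$
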